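# Secant varieties of Segre products that are not arithmetically Cohen–Macaulay

## Six rank-one matrices in a five-dimensional space of $3\times 3$ matrices

We work over $\mathbb C$. Let
$$M=\begin{pmatrix}1&2&2\\2&1&2\\2&2&1\end{pmatrix},\qquad r_1=(1,2,2)^T,\quad r_2=(2,1,2)^T,\quad r_3=(2,2,1)^T .$$
By symmetry $r_i$ is both the $i$-th row and the $i$-th column of $M$. Consider the space of $3\times3$ matrices
$$\hat L_0=\{\,(M_{ij}(u_i+v_j))_{i,j}\ :\ u,v\in\mathbb C^3\,\}.$$
It is spanned by the six rank-one matrices
$$\hat x_0=e_1r_1^T,\quad \hat x_1=e_2r_2^T,\quad \hat x_2=e_3r_3^T,\quad \hat x_3=r_1e_1^T,\quad \hat x_4=r_2e_2^T,\quad \hat x_5=r_3e_3^T$$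
(take $u$ or $v$ to be a coordinate vector and the other to be $0$). They satisfy
$$\hat x_0+\hat x_1+\hat x_2-\hat x_3-\hat x_4-\hat x_5=0, \tag{1}$$
because the first three sum to $M$ (row by row) and so do the last three (column by column).

Let $Y=\mathbb P^2\times\mathbb P^2\subset\mathbb P^8$ be the Segre variety of rank-one $3\times 3$ matrices. Its affine tangent space at $\alpha\beta^T$ is $\{\alpha\eta^T+\xi\beta^T:\ \xi,\eta\in\mathbb C^3\}$, of dimension $5$.

**Lemma 1.** (a) $\dim\hat L_0=5$, and any five of $\hat x_0,\dots,\hat x_5$ form a basis of $\hat L_0$. (b) Up to scalars, $\hat x_0,\dots,\hat x_5$ are the only rank-one matrices in $\hat L_0$. (c) At each $x_i$ the affine tangent space of $Y$ meets $\hat L_0$ only in $\langle\hat x_i\rangle$.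

*Proof.* (a) The map $(u,v)\mapsto (M_{ij}(u_i+v_j))$ has kernel $\{u_i=-v_j\text{ for all }i,j\}$, of dimension $1$. So $\dim\hat L_0=6-1=5$, and (1) is the only relation among the six spanning vectors. All its coefficients are nonzero, so any five of the vectors are independent.

(b) Suppose $M_{ij}(u_i+v_j)=\alpha_i\beta_j$ for all $i,j$, with $\alpha,\beta\ne0$.

If some $\alpha_i=0$, then $u_i+v_j=0$ for all $j$, so all $v_j$ equal one number $v$. For each $k$ with $\alpha_k\ne0$ we get $\alpha_k\beta_j=M_{kj}(u_k+v)$. Hence $\beta$ is a multiple of $r_k$, a nonzero one as $\beta\neq 0$. No two of the $r_k$ are proportional, so exactly one $\alpha_k$ is nonzero and the matrix is a multiple of $e_kr_k^T$. If some $\beta_j=0$, the transposed argument gives a multiple of some $r_ke_k^T$.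

If all $\alpha_i,\beta_j$ are nonzero, put $K_{ij}=1/M_{ij}$. Then $\alpha_iK_{ij}\beta_j=u_i+v_j$. The right side is a matrix of rank at most $2$. The left side is $\operatorname{diag}(\alpha)\,K\operatorname{diag}(\beta)$, and
$$K=\tfrac12\begin{pmatrix}2&1&1\\1&2&1\\1&1&2\end{pmatrix},\qquad \det K=\tfrac48\ne0,$$
so the left side has rank $3$. This is impossible.

(c) Transposition preserves $\hat L_0$ (it swaps $u$ and $v$) and exchanges $e_kr_k^T$ with $r_ke_k^T$. So consider $e_kr_k^T$, and let $\{i,l\}=\{1,2,3\}\setminus\{k\}$. The tangent space consists of the matrices whose rows $i$ and $l$ are multiples $\lambda_ir_k^T$ and $\lambda_lr_k^T$. For a matrix of $\hat L_0$ this says $u_i+v_j=\lambda_iK_{ij}/K_{kj}$ and $u_l+v_j=\lambda_lK_{lj}/K_{kj}$ for all $j$. Subtracting,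
$$\lambda_iK_{ij}-\lambda_lK_{lj}=(u_i-u_l)K_{kj}\quad\text{for all }j .$$
The rows of $K$ are independent, so $\lambda_i=\lambda_l=0$. Then $u_i+v_j=0$ for all $j$, so $v$ is constant, rows $i$ and $l$ vanish, and row $k$ is $(u_k+v)\,r_k^T$. The matrix is a multiple of $e_kr_k^T$. $\square$

So $L_0=\mathbb P(\hat L_0)\cong\mathbb P^4$ is spanned by five points of $Y$ in six different ways. Now add a column: regard $L_0$ as a $\mathbb P^4$ in the space $\mathbb P^{11}$ of $3\times4$ matrices, and ask which nearby $\mathbb P^4$'s are still spanned by five rank-one matrices. For each choice of five of the six points there is one way to do this, namely to move those five and forget the sixth. In the Grassmannian this gives six smooth branches through $L_0$, each of dimension $25$. We shall see that two of them meet only along the spaces that keep all six points, a locus of dimension at most $23$. Branches of dimension $d$ that meet in dimension at most $d-2$ are incompatible with the Cohen–Macaulay property, and this answers a question about secant varieties.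

## Secant varieties, the aCM property, and the statements

Let $X\subset\mathbb P(V)$ be an irreducible projective variety. For $x\in X$ let $\hat x\in V$ be a representative vector, $\hat X\subset V$ the affine cone, and $\hat T_xX\subset V$ the affine tangent space, of dimension $\dim X+1$ at a smooth point.

**Definition (secant variety).** $\sigma_s(X)$ is the Zariski closure of the union of the linear spans of all $s$-tuples of points of $X$. For a Segre product $X=\mathbb P^{n_1}\times\dots\times\mathbb P^{n_m}\subset\mathbb P^N$, $N=\prod(n_i+1)-1$, the points of $X$ are the rank-one tensors, and $\sigma_s(X)$ is the closure of the set of tensors of rank at most $s$.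

For $m=2$ this is the variety of matrices of rank at most $s$.

**Definition (aCM).** A projective variety is *arithmetically Cohen–Macaulay* if its homogeneous coordinate ring is Cohen–Macaulay (CM): its depth equals its Krull dimension.

The coordinate ring is the ring of functions on the affine cone, and aCM means that the cone is CM at every point. (The non-CM locus of the cone is closed and stable under scaling, so if it is nonempty it contains the vertex.) For example, hypersurfaces are aCM. The union of two skew lines in $\mathbb P^3$ is not aCM; its cone is two planes in $\mathbb C^4$ meeting in a point, treated after Lemma 2 below.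

The conjecture in the volume *EACA 2016, XV Encuentro Álgebra Computacional y Aplicaciones* says: every secant variety of a Segre product is aCM. Known cases include $s=1$, secant varieties that fill the space or are hypersurfaces, determinantal varieties ($m=2$), subspace varieties and several other special cases. Moreover $\sigma_2$ of a Segre product is locally Cohen–Macaulay. The conjecture is false.

**Theorem 1.** For every $c\ge4$, $\sigma_5(\mathbb P^2\times\mathbb P^3\times\mathbb P^c)$ is not aCM and not normal.

**Theorem 2.** Let $k\ge2$, $X=\mathbb P^{n_1}\times\dots\times\mathbb P^{n_k}\subset\mathbb P^N$ with all $n_i\ge1$, $n=\sum n_i$, and $r=N-n$ the codimension of $X$. Assume $k\ge3$, or $k=2$ and $n_1,n_2\ge2$. If $5\le s\le r-1$ and $c\ge s-1$, then $\sigma_s(X\times\mathbb P^c)$ is not aCM and not normal.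

**Corollary.** If $s\ge5$, $m\ge3$ and all $n_i\ge s-1$, then $\sigma_s(\mathbb P^{n_1}\times\dots\times\mathbb P^{n_m})$ is not aCM. So the conjecture fails for every $s\ge5$ and every $m\ge3$.

*Proof of the Corollary from Theorem 2.* Take $X$ to be the product of the first $m-1\ge2$ factors and $c=n_m\geq s-1$. If $m-1=2$, then $n_1,n_2\ge s-1\ge2$. Expanding $\prod(n_i+1)-1-\sum n_i$ leaves a sum of nonnegative terms that contains $n_1n_2$, so $r\ge n_1n_2\ge(s-1)^2\ge s+1$; the last inequality is $s^2-3s\ge0$. $\square$

**Theorem 3 (partial converse).** With $X$ and $r$ as in Theorem 2, but for any $k\ge1$ and without the additional assumption on $k$ and the $n_i$, $\sigma_s(X\times\mathbb P^c)$ is aCM in each of these cases: (a) $s\ge r+1$, any $c$; (b) $X=\mathbb P^b$ or $X=\mathbb P^1\times\mathbb P^b$, any $s,c$.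

For $c\ge s-1$ and $s\ge5$, the only case these theorems leave open is $s=r$. They say nothing about $s=r$, about $2\le s\le4$ outside Theorem 3, or about $c<s-1$ outside Theorem 3.

## Two planes meeting in a point: why thin intersections exclude Cohen–Macaulay

This section supplies the obstruction. Two planes in $\mathbb C^3$ meeting in a line form a hypersurface $xy=0$, which is CM, so a crossing in codimension $1$ does no harm. In codimension $2$ the situation changes, by Hartshorne's connectedness argument.

**Lemma 2.** Let $\mathcal O$ be a Noetherian reduced local ring of dimension $d$. Split its minimal primes into two nonempty sets, and let $I$ and $J$ be the intersections of the primes in the first and in the second set. If $\dim\mathcal O/(I+J)\le d-2$, then $\mathcal O$ is not CM.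

*Proof.* The idea is that the function equal to $0$ on the first part and $1$ on the second is defined away from a set of codimension at least $2$. Depth at least $2$ would extend it, and a local ring has no such idempotent.

Since $\mathcal O$ is reduced, $I\cap J=0$. Suppose $\mathcal O$ is CM. Let $P$ be a minimal prime over $I+J$ and $A=\mathcal O_P$. In a CM local ring $\dim\mathcal O_P=d-\dim\mathcal O/P$, so $A$ is CM of dimension at least $2$. The ideal $I_P+J_P$ is primary to the maximal ideal of $A$, so it contains an $A$-regular sequence $f,g$ (replace a regular sequence in the maximal ideal by high powers). Write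
$$f=f_1+f_2,\quad g=g_1+g_2,\qquad f_1,g_1\in I_P,\quad f_2,g_2\in J_P .$$
A product of an element of $I_P$ and one of $J_P$ lies in $I_P\cap J_P=0$. Hence $fg_1=f_1g_1=gf_1$. So $gf_1\in fA$, and since $g$ is a nonzerodivisor modulo $f$, we get $f_1=fh$ for some $h\in A$. Then $f_2=f(1-h)$. As $A$ is local, $h$ or $1-h$ is a unit.

If $h$ is a unit, then $f\in I_P$, so $fJ_P=0$ and $J_P=0$, because $f$ is a nonzerodivisor. Then $P$ is minimal over $I$. But $I$ is an intersection of finitely many minimal primes of $\mathcal O$, and the primes minimal over it are among these. So $P$ is a minimal prime of $\mathcal O$ and $\dim A=0$, a contradiction. If $1-h$ is a unit, then $f\in J_P$, so $I_P=0$, and the same argument with $J$ gives a contradiction. $\square$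

For the two planes, $I=(x,y)$ and $J=(z,w)$, localized at the origin, with $d=2$ and $\dim\mathcal O/(I+J)=0$. Here one may try $f=x+z$, $g=y+w$, and $h=x/(x+z)=y/(y+w)$. This is $0$ on the plane $x=y=0$ and $1$ on the plane $z=w=0$, and it does not extend across the origin.

## From tensors to spaces spanned by points of $X$

We want to find the branches of a secant variety at a point. The tensor factor $\mathbb P^c$ makes this possible: when it is large, the secant variety of $X\times\mathbb P^c$ is governed by a subvariety of a Grassmannian.

Let $X\subset\mathbb P(V)$ be irreducible and nondegenerate, $\dim V=N+1$, $1\le s\le N+1$, and let $C$ be a vector space with $\dim C\ge s$. Let $Gr=Gr(s,V)$ be the Grassmannian of $s$-dimensional subspaces. We write $\hat L$ for the subspace, $L=\mathbb P(\hat L)$, and use $L$ for the point of $Gr$ as well. Let $Z^\circ\subset Gr$ be the set of spans of $s$ linearly independent points of $X$, and $Z$ its closure, with reduced structure. Since $Z^\circ$ is the image of a nonempty open subset of $X^s$, $Z$ is irreducible and $\dim Z\le s\dim X$. For example, if $s=1$ then $Z=X$;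 if $X$ is a curve and $s=2$, then $Z$ is the closure of the set of secant lines.

**Lemma 3.** If $Z$ is not CM at some point $L$, then $\sigma_s(X\times\mathbb P(C))$ is not aCM. If $Z$ is not normal at some point $L$, then $\sigma_s(X\times\mathbb P(C))$ is not normal.

*Proof.* Let $\hat\sigma\subset V\otimes C=\mathrm{Hom}(C^*,V)$ be the cone over $\sigma_s(X\times\mathbb P(C))$. It is the closure of
$$\Sigma^\circ=\Big\{\sum_{i=1}^s y_i\otimes c_i:\ y_i\in\hat X,\ c_i\in C\Big\},$$
a constructible set, the image of $(\hat X\times C)^s$. So $\hat\sigma$ is irreducible, and its elements have rank at most $s$ as linear maps.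

**The map to the Grassmannian.** Let $H\subset\mathrm{Hom}(C^*,V)$ be the locally closed set of maps of rank exactly $s$, and $\pi:H\to Gr$, $T\mapsto\operatorname{im}T$. Over an open set of $Gr$ where the tautological bundle is trivial, $\pi$ is the projection from a product with the set of surjections $C^*\to\mathbb C^s$, which is a nonempty open subset of an affine space because $\dim C\ge s$. So $H$ is smooth, and $\pi$ is surjective, open and locally trivial with smooth fiber.

**Comparison of dense subsets.** We have $\Sigma^\circ\cap H=\pi^{-1}(Z^\circ)$. If $\sum y_i\otimes c_i$ has rank $s$, its image lies in $\langle y_1,\dots,y_s\rangle$ and has dimension $s$, so it equals this span, which therefore belongs to $Z^\circ$. Conversely, if $\operatorname{im}T=\langle y_1,\dots,y_s\rangle$ with $y_i\in\hat X$ independent, expand the values of $T$ in this basis. The coefficients are linear forms on $C^*$, that is, elements $c_i\in C$, and $T=\sum y_i\otimes c_i$.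

**Passage to closures.** The set $\hat\sigma\cap H$ is open in $\hat\sigma$ (it is where the rank is at least $s$) and nonempty, since $X$ spans $V$. So $\Sigma^\circ\cap H$ is dense in it, and $\hat\sigma\cap H$ is the closure of $\pi^{-1}(Z^\circ)$ in $H$. For an open map, the preimage of a closure is the closure of the preimage, so
$$\hat\sigma\cap H=\pi^{-1}(Z).$$
Locally this is $Z$ times a smooth variety, and both sides are reduced. Hence for $T\in\pi^{-1}(L)$, $\hat\sigma$ is CM (respectively normal) at $T$ if and only if $Z$ is CM (respectively normal) at $L$.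

**Conclusion.** If $\sigma_s$ is aCM, then $\hat\sigma$ is CM at every point. If $\sigma_s$ is normal, so is $\hat\sigma\setminus0$, which is a $\mathbb C^*$-bundle over it. Each $L\in Z$ is the image of some $T\in\hat\sigma\cap H$, and $T\neq 0$. Both claims follow. $\square$

## The branches of $Z$ at a space containing one extra point

Suppose first that $X$ is smooth and that $L\in Z$ meets $X$ transversally in exactly $s$ points which form a basis of $\hat L$. Then every nearby point of $Z^\circ$ is spanned by points close to these $s$, and the argument below shows that $Z$ is smooth at $L$. So nothing can go wrong at such an $L$, and the first place to look is an $L$ with $s+1$ points. For $s=2$ and $X$ a Segre variety there is no such line: $X$ is cut out by quadrics, so a line meeting $X$ in a finite set meets it in at most two points. The matrices of Lemma 1 give such an $L$ for $s=5$.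

**Proposition A.** Let $X\subset\mathbb P(V)$ be smooth, irreducible and nondegenerate, with $\dim X=n$ and $\dim V=N+1$. Let $\hat L\subset V$ have dimension $s\ge2$, $L=\mathbb P(\hat L)$. Assume:

1. (A1) $S:=X\cap L$ is finite and $\hat T_xX\cap\hat L=\langle\hat x\rangle$ for all $x\in S$.
2. (A2) $|S|=s+1$, and for some $x_0\in S$ the set $S\setminus\{x_0\}$ is a basis of $\hat L$. Write $\hat x_0=\sum_{x\ne x_0}c_x\hat x$ and $\mathrm{Supp}=\{x:c_x\ne0\}$.
3. (A3) $\dim\Big(\hat L+\sum_{x\in\{x_0\}\cup\mathrm{Supp}}\hat T_xX\Big)\ge n+s+2$.

Then for every vector space $C$ with $\dim C\ge s$, $\sigma_s(X\times\mathbb P(C))\subset\mathbb P(V\otimes C)$ is not aCM and not normal.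

*Example.* Here is a curve where all of this can be seen; it is not a Segre variety and only serves as a model. Let $\nu:\mathbb P^1\to\mathbb P^5$ be the rational normal quintic. For an effective divisor $\Delta$ on $\mathbb P^1$ of degree at most $6$, its affine span $\langle\Delta\rangle\subset\mathbb C^6$ has dimension $\deg \Delta$. Hence if the least common multiple of $\Delta,\Delta'$ has degree at most $6$, then $\langle \Delta\rangle\cap\langle \Delta'\rangle$ is the span of their greatest common divisor, by counting dimensions. Fix distinct $t_0,t_1,t_2$ and let $w=\hat\nu(t_0)+\hat\nu(t_1)+\hat\nu(t_2)$. If $w\in\langle \Delta'\rangle$ with $\deg \Delta'\le2$, then $w$ would lie in the span of at most two of the $\hat\nu(t_i)$, which is false. So $w$ is on no secant or tangent line, and projection from $w$ embeds $\mathbb P^1$ as a smooth nondegenerate curve $X\subset\mathbb P^4$.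

Let $\hat L$ be the image of $\langle t_0+t_1+t_2\rangle$, so $s=2$, and let $x_i$ be the image of $t_i$. A further point $t$ of $X\cap L$ would have $\hat\nu(t)\in\langle t_0+t_1+t_2\rangle$, which is impossible, so $S=\{x_0,x_1,x_2\}$. The space $\hat T_{x_0}X+\hat L$ is the image of $\langle 2t_0+t_1+t_2\rangle\ni w$, of dimension $4-1=3$. So $\hat T_{x_0}X\cap\hat L$ has dimension $2+2-3=1$, and likewise for $x_1,x_2$. We have $\hat x_0=-\hat x_1-\hat x_2$. Finally $\hat L+\sum\hat T_{x_i}X$ is the image of $\langle2t_0+2t_1+2t_2\rangle$, of dimension $6-1=5=n+s+2$. So (A1)–(A3) hold. The proof will show that the surface $Z\subset Gr(2,5)$ of secant lines has three smooth branches at the trisecant line $L$ (forget one of the three points), and any two of them meet only at $L$.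

*Proof of Proposition A.* By Lemma 3 it suffices to show that $L\in Z$ and that $Z$ is neither normal nor CM at $L$.

**Step 1: the spaces that keep a point near $x$ form a submanifold $G_x$.** This step describes, for each $x\in S$, the $L'$ near $L$ that still meet $X$ near $x$. Let
$$\mathcal I=\{(L',x)\in Gr\times X:\ x\in L'\}.$$
It is smooth, since it is a bundle over $X$ with fiber $Gr(s-1,N)$, and
$$\dim\mathcal I=n+(s-1)(N+1-s).$$
Let $q:\mathcal I\to Gr$ be the projection, a proper map. Recall $T_LGr=\mathrm{Hom}(\hat L,V/\hat L)$.

Let $x\in S$. Along a curve $(L_\tau,x_\tau)$ in $\mathcal I$ through $(L,x)$, lift $x_\tau$ to $\hat x_\tau\in\hat L_\tau$ and differentiate. The tangent vector $\varphi$ of $L_\tau$ satisfies $\varphi(\hat x)\equiv v\bmod\hat L$, where $v\in\hat T_xX/\langle\hat x\rangle$ is the tangent vector of $x_\tau$. So $T_{(L,x)}\mathcal I$ is contained in the space of pairs $(\varphi,v)$ with $\varphi(\hat x)\equiv v$ mod $\hat L$. For each $v$ the solutions $\varphi$ form an affine space of dimension $(s-1)(N+1-s)$, so that space has dimension $\dim\mathcal I$ and equals $T_{(L,x)}\mathcal I$.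 The kernel of $dq$ consists of the pairs $(0,v)$ with $v\in(\hat T_xX\cap\hat L)/\langle\hat x\rangle$, which is $0$ by (A1). So $dq$ is injective at $(L,x)$ with image $\{\varphi:\varphi(\hat x)\in W_x\}$, where
$$W_x=(\hat T_xX+\hat L)/\hat L,\qquad\dim W_x=(n+1)-1=n .$$

The fiber $q^{-1}(L)$ is $\{(L,x):x\in S\}$. Choose pairwise disjoint open neighborhoods $\mathcal N_x$ of $(L,x)$ in the classical topology on which $q$ is an injective immersion. Since $q$ is proper, there is an open neighborhood $U$ of $L$ with $q^{-1}(U)\subset\bigsqcup_{x\in S}\mathcal N_x$. Then $\mathcal N_x\cap q^{-1}(U)$ is open and closed in $q^{-1}(U)$, so $q$ maps it properly to $U$. A proper injective immersion is a closed embedding, so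
$$G_x:=q(\mathcal N_x\cap q^{-1}(U))$$
is a closed complex submanifold of $U$ with
$$T_LG_x=\{\varphi:\varphi(\hat x)\in W_x\},\qquad \operatorname{codim}G_x=N+1-s-n. \tag{2}$$
A space $L'\in U$ has at most one point of $L'\cap X$ near $x$ (that is, with $(L',\cdot)\in\mathcal N_x$). It has one exactly when $L'\in G_x$, and this point depends continuously on $L'\in G_x$. Every point of $L'\cap X$ is near some $x\in S$.

**Step 2: $Z$ is covered by the sets $M_x$ that forget $x$.** For $x\in S$ put
$$M_x=\bigcap_{y\in S\setminus\{x\}}G_y,\qquad D=\bigcap_{y\in S}G_y,$$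
so that $M_x\cap M_{x'}=D$ for $x\ne x'$. We claim $Z\cap U\subset\bigcup_{x\in S}M_x$. Let $L'\in Z^\circ\cap U$. It contains $s$ distinct points of $X$, and these are near $s$ distinct elements of $S$. As $|S|=s+1$, at most one element is missed, so $L'\in M_x$ for some $x$. The union is closed in $U$. The set $Z^\circ$ is constructible and dense in $Z$, so it contains a Zariski-dense open subset of $Z$, which is dense also in the classical topology. Hence $Z^\circ\cap U$ is dense in $Z\cap U$, and the claim follows.

**Step 3: forgetting a point whose complement is a basis gives a smooth branch.** Suppose $S\setminus\{x\}$ is a basis of $\hat L$. An $L'\in M_x$ near $L$ contains points of $X$ close to the elements of this basis, hence $s$ independent points. So $L'\in Z^\circ$, and $M_x\subset Z$ near $L$. Using the basis, $\mathrm{Hom}(\hat L,V/\hat L)\cong\bigoplus_{y\ne x}V/\hat L$, and by (2)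
$$\bigcap_{y\ne x}T_LG_y\cong\bigoplus_{y\ne x}W_y$$
has codimension equal to the sum of the codimensions of the $G_y$. So the $G_y$ with $y\ne x$ meet transversally, and $M_x$ is smooth at $L$ of dimension $sn$.

By (A2) this applies to $x_0$. Hence $L\in Z$, and with $\dim Z\le sn$ we get $\dim Z=sn=:d$. Since $Z$ is an irreducible variety, its analytic germ at $L$ has pure dimension $d$. So the $d$-dimensional irreducible germ $M_{x_0}\subset(Z,L)$ is an irreducible component.

**Step 4: the common part has codimension at least $2$.** Functions vanishing on some $G_y$ vanish on $D$, so the Zariski tangent space of $D$ at $L$ lies in $\bigcap_{y\in S}T_LG_y$. Identify $\varphi$ in this intersection with $(w_y)_{y\ne x_0}$, $w_y=\varphi(\hat y)\in W_y$. The remaining condition $\varphi(\hat x_0)=\sum c_yw_y\in W_{x_0}$ says that $(w_y)$ lies in the kernel of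
$$\bigoplus_{y\ne x_0}W_y\longrightarrow\Big(W_{x_0}+\sum_{y\in\mathrm{Supp}}W_y\Big)\Big/W_{x_0},\qquad(w_y)\mapsto\sum c_yw_y .$$
This map is surjective, since $c_y\ne0$ for $y\in\mathrm{Supp}$. By (A3), $\dim(W_{x_0}+\sum_{\mathrm{Supp}}W_y)\ge(n+s+2)-s=n+2$, so the target has dimension at least $2$. Therefore $\dim_LD\le d-2$.

**Step 5: $Z$ is not normal at $L$.** As $\hat x_0\ne0$, there is some $x_1\in\mathrm{Supp}$. By exchange, $S\setminus\{x_1\}$ is also a basis of $\hat L$, so by Step 3 $M_{x_1}$ is an irreducible component of $(Z,L)$. It differs from $M_{x_0}$ because $M_{x_0}\cap M_{x_1}=D$ has smaller dimension. So the germ is reducible, while a normal variety is analytically irreducible at each point (Zariski).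

**Step 6: $Z$ is not CM at $L$.** We separate $M_{x_0}$ from everything else and apply Lemma 2. Each irreducible component of $(Z,L)$ lies in some $M_x$, by Step 2. A component contained in $M_{x_0}$ equals $M_{x_0}$, by dimension. So every other component lies in some $M_x$ with $x\ne x_0$, and meets $M_{x_0}$ inside $M_{x_0}\cap M_x=D$. Let $R'$ be the union of the other components. It is nonempty by Step 5, and $M_{x_0}\cap R'\subset D$.

Let $\mathcal O$ be the analytic local ring of $Z$ at $L$. It is Noetherian, reduced and of dimension $d$, and its minimal primes correspond to the components of the germ. Let $I,J$ be the radical ideals of $M_{x_0}$ and $R'$. The zero locus of $I+J$ lies in $D$, so $\dim\mathcal O/(I+J)\le d-2$. By Lemma 2, $\mathcal O$ is not CM. The algebraic local ring $\mathcal O_{Z,L}$ has the same completion as $\mathcal O$, and a local ring is CM if and only if its completion is. So $Z$ is not CM at $L$. $\square$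

*Remark.* Lemma 2 used the CM property only for two facts: $\dim\mathcal O_P=d-\dim\mathcal O/P$, which holds for the equidimensional analytic ring $\mathcal O$ in any case, and $\operatorname{depth}\mathcal O_P\ge2$. So Serre's condition $S_2$ already fails for the analytic local ring.

## $\mathbb P^2\times\mathbb P^2$ does not suffice, $\mathbb P^2\times\mathbb P^3$ does

Write $r=N-n$ for the codimension of $X$. By (2), keeping a point near $x$ is a condition of codimension $r+1-s$ on $L'$. Condition (A3) requires $n+s+2\le N+1$, that is, $s\le r-1$.

The immediate thing to try is $X=Y=\mathbb P^2\times\mathbb P^2$ with $\hat L=\hat L_0$ from Lemma 1. Then (A1) and (A2) hold, but $r=4$ and $s=5$, so $r+1-s=0$. Keeping a point is no condition at all, every $L'$ near $L_0$ keeps all six points, and $Z$ is the whole Grassmannian near $L_0$. In general, for $s=r$ keeping a point has codimension $1$, so (A3) is still impossible, and the comparison with $xy=0$ shows that one cannot expect an obstruction from this count. The way out is to leave $L_0$ where it is and enlarge $X$: the six points stay the same while the codimension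 grows.

*Proof of Theorem 1.* Let $A=\mathbb C^3$, $B'=\mathbb C^3$, $B=B'\oplus\mathbb C\beta$, $V=A\otimes B$ and $X=\mathbb P(A)\times\mathbb P(B)\subset\mathbb P^{11}$, so $n=5$. Take $s=5$, let $Y=\mathbb P(A)\times\mathbb P(B')\subset\mathbb P(A\otimes B')=\mathbb P^8$, and let $\hat L=\hat L_0\subset A\otimes B'$ be the space of Lemma 1, with points $x_i=a_i\otimes b_i$, $0\le i\le5$. We verify the hypotheses of Proposition A.

**(A1).** A nonzero $a\otimes b$ lies in $A\otimes B'$ exactly when $b\in B'$, so $X\cap\mathbb P(A\otimes B')=Y$ and $S=X\cap L=Y\cap L=\{x_0,\dots,x_5\}$ by Lemma 1(b). At $x=a\otimes b\in Y$ we have $\hat T_xX=a\otimes B+A\otimes b$. An element $a\otimes b''+a'\otimes b$ lies in $A\otimes B'$ exactly when $b''\in B'$. So $\hat T_xX\cap(A\otimes B')=\hat T_xY$, and $\hat T_xX\cap\hat L=\hat T_xY\cap\hat L=\langle\hat x\rangle$ for $x\in S$ by Lemma 1(c).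

**(A2).** $|S|=6=s+1$, the points $x_1,\dots,x_5$ form a basis of $\hat L$, and by (1) all coefficients $c_i$ of $\hat x_0$ are $\pm1$. So $\mathrm{Supp}=\{x_1,\dots,x_5\}$.

**(A3).** We need $\hat L+\sum_i\hat T_{x_i}X$ to have dimension $n+s+2=12$, that is, to be all of $V$. It contains $\hat L+\hat T_{x_0}Y$, of dimension $5+5-1=9$, which is all of $A\otimes B'$. It also contains $a_i\otimes\beta\in a_i\otimes B\subset\hat T_{x_i}X$ for all $i$. The vectors $a_0,a_1,a_2$ are $e_1,e_2,e_3$, so they span $A$, and the sum contains $A\otimes\beta$ as well.

Proposition A applies with $C=\mathbb C^{c+1}$ whenever $c+1\ge5$. $\square$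

In particular $\sigma_5(\mathbb P^2\times\mathbb P^3\times\mathbb P^4)\subset\mathbb P^{59}$ is neither aCM nor normal, and the conjecture is disproved.

## More factors and more points: the proof of Theorem 2

For larger $X$ we keep a six-point $\mathbb P^4$ inside a small Segre subvariety $Y\subset X$. For larger $s$ we add general points of $X$ to it. The danger is that the enlarged space meets $X$ in unforeseen points; projection from the $\mathbb P^4$ and the following textbook theorem exclude this.

**General position theorem (GP)** (Arbarello–Cornalba–Griffiths–Harris, *Geometry of Algebraic Curves I*, III.1). If $C\subset\mathbb P^\rho$, $\rho\ge2$, is an irreducible nondegenerate curve, a general hyperplane meets $C$ in $\deg C\ (\ge\rho)$ points, any $\rho$ of which are linearly independent.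

Let $X'$ be an irreducible nondegenerate variety of positive dimension $e$ and codimension $\kappa\ge1$. Intersecting with $e-1$ general hyperplanes gives, by Bertini, an irreducible nondegenerate curve in $\mathbb P^{\kappa+1}$; then (GP) applies with $\rho=\kappa+1$. So a general linear space $M$ of dimension $\kappa$ meets $X'$ in $\deg X'\ge\kappa+1$ reduced points, any $\kappa+1$ of which are independent. We use (GP) in this form.

For a Segre variety of the form $\mathbb P^1\times\mathbb P^b$, of codimension $b$ and degree $b+1$, a general $\mathbb P^b$ therefore contains exactly the $b+1$ points needed to span it, and no extra one. The varieties $\mathbb P^2\times\mathbb P^2$ and $(\mathbb P^1)^3$, of degree $\binom42=6$ and $3!=6$, both have codimension $4$, and a general $\mathbb P^4$ contains one point more than the five needed.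

*Proof of Theorem 2.*

**Step 1: the six-point space $L_0$.** Write $X=\prod\mathbb P(A_i)$, $V=\bigotimes A_i$, and $A_i=A_i'\oplus A_i''$ with $\dim A_1'=\dim A_2'=3$ if $k=2$, and $(\dim A_i')=(2,2,2,1,\dots,1)$ if $k\ge3$. Let $Y=\prod\mathbb P(A_i')$, which is $\mathbb P^2\times\mathbb P^2$ or $(\mathbb P^1)^3$. Put $n_Y=\dim Y$ and $\langle Y\rangle=\bigotimes A_i'$. In both cases $Y$ has codimension $4$ in $\mathbb P(\langle Y\rangle)$, degree $6$, and $\dim\langle Y\rangle=n_Y+5$. Since $r\ge s+1\ge6$, $X\ne Y$, so $n-n_Y=\sum\dim A_j''\ge1$.

Let $\hat L_0\subset\langle Y\rangle$ be a general $5$-dimensional subspace. By (GP), $\mathbb P(\hat L_0)\cap Y$ consists of six reduced points $x_0,\dots,x_5$, any five of them independent. Reducedness means $\hat T_{x_i}Y\cap\hat L_0=\langle\hat x_i\rangle$. A nonzero pure tensor lies in $\bigotimes A_i'$ exactly when each of its factors lies in $A_i'$, so $X\cap\mathbb P(\langle Y\rangle)=Y$. For $x=\otimes a_i\in Y$ put $x^{(j)}=\bigotimes_{i\ne j}a_i$; then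
$$\hat T_xX=\sum_jx^{(j)}\otimes A_j=\hat T_xY\oplus\bigoplus_jx^{(j)}\otimes A_j'', \tag{3}$$
where the terms lie in the independent summands $\langle Y\rangle$ and $\big(\bigotimes_{i\ne j}A_i'\big)\otimes A_j''$ of $V$. So $\hat T_xX\cap\langle Y\rangle=\hat T_xY$. Altogether
$$\mathbb P(\hat L_0)\cap X=\{x_0,\dots,x_5\},\qquad\hat T_{x_i}X\cap\hat L_0=\langle\hat x_i\rangle .$$
Put $t=s-5\ge0$; this is the number of points to be added. Note $t\le r-6$.

**Step 2: projection from $L_0$ is birational on $X$.** This step lets us recover points of $X$ from their images. Let $\psi:\mathbb P(V)\dashrightarrow\mathbb P(V/\hat L_0)=\mathbb P^{N-5}$. Fix $j$ with $A_j''\ne0$. Let $X_0\subset X$ be the set of $p=\otimes a_i$ such that $a_j\notin A_j'$ and such that $(a_i)_{i\ne j}\in\prod_{i\ne j}\mathbb P(A_i)$ differs from the corresponding projections of $x_0,\dots,x_5$. It is open, and it is nonempty because $\prod_{i\ne j}\mathbb P(A_i)$ has positive dimension ($k\ge2$).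

**Lemma 4.** If $p\in X_0$, $q\in X\setminus\mathbb P(\hat L_0)$ and $\psi(q)=\psi(p)$, then $q=p$.

*Proof.* After scaling, $\hat q-\hat p\in\hat L_0\subset\bigotimes A_i'$, with $\hat p=\otimes a_i$ and $\hat q=\otimes\alpha_i$. Reduce the $j$-th factor modulo $A_j'$:
$$\bigotimes_{i\ne j}\alpha_i\otimes\bar\alpha_j=\bigotimes_{i\ne j}a_i\otimes\bar a_j\ne0 .$$
Equal nonzero pure tensors have proportional factors, so we may rescale the $\alpha_i$ without changing $\hat q$ such that $\alpha_i=a_i$ for $i\ne j$; then $\bar\alpha_j=\bar a_j$. So $\hat q-\hat p=\bigotimes_{i\ne j}a_i\otimes(\alpha_j-a_j)\in\hat L_0$. If this is nonzero, it represents a point of $X\cap\mathbb P(\hat L_0)=\{x_0,\dots,x_5\}$ whose projection to $\prod_{i\ne j}\mathbb P(A_i)$ is $(a_i)_{i\ne j}$, contradicting $p\in X_0$. So $\alpha_j=a_j$ and $q=p$. $\square$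

Hence $\psi|_X$ is generically injective, so birational onto $X':=\overline{\psi(X)}\subset\mathbb P^{N-5}$ (characteristic $0$). The variety $X'$ is irreducible, nondegenerate, of dimension $n$ and codimension $(N-5)-n=r-5\ge1$. Also in characteristic $0$, the differential of $\psi|_X$ is injective at a general $p\in X$, that is, $\hat T_pX\cap(\hat L_0+\langle\hat p\rangle)=\langle\hat p\rangle$. As $\hat p\notin\hat L_0$, this gives
$$\hat T_pX\cap\hat L_0=0\quad\text{for general }p\in X. \tag{4}$$

**Step 3: added general points bring no further ones.** Let $p_1,\dots,p_t\in X$ be general and $p_j'=\psi(p_j)$.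

**Lemma 5.** The points $p_1',\dots,p_t'$ are independent, and $\langle p_1',\dots,p_t'\rangle\cap X'=\{p_1',\dots,p_t'\}$.

*Proof.* There is nothing to prove for $t=0$. Let $t\ge1$. Independence is clear, since $X'$ is nondegenerate and $t\le r-6\le N-4$. Consider the set of all $(p_1',\dots,p_t',M)$ with $(p_j')$ an independent tuple in $X'^t$ and $M\supset\langle p_j'\rangle$ a linear space of dimension $r-5$. Such $M$ exist, as $t-1\le r-7<r-5$. This set is irreducible, being a Grassmann bundle over an open subset of $X'^t$. It dominates the Grassmannian of $(r-5)$-planes: by (GP) with $\kappa=r-5$, a general $M$ meets $X'$ in at least $r-4\ge t$ points, any $r-4$ of them independent. So the pairs with $M$ general in the sense of (GP) contain a nonempty open subset of this irreducible set, and its image in $X'^t$ is dense and constructible. Thus for general $(p_j')$ there is an $M\supset\langle p_j'\rangle$ such that any $r-4$ points of $M\cap X'$ are independent. A further point $q'$ of $X'$ in $\langle p_j'\rangle$ would give $t+1\le r-4$ dependent points $p_1',\dots,p_t',q'$ of $M\cap X'$, a contradiction. $\square$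

Let $\hat L=\hat L_0+\langle\hat p_1,\dots,\hat p_t\rangle$. By independence of the $p_j'$, $\dim\hat L=5+t=s$. Let $q\in X\cap L$. If $q\in\mathbb P(\hat L_0)$, then $q$ is some $x_i$. Otherwise $\psi(q)\in\langle p_j'\rangle\cap X'=\{p_1',\dots,p_t'\}$, and $q$ is some $p_j$ by Lemma 4, since $p_j\in X_0$. So
$$S=X\cap L=\{x_0,\dots,x_5,p_1,\dots,p_t\},\qquad|S|=s+1 .$$

**Step 4: the hypotheses of Proposition A.** Since $X$ spans $V$, for a fixed subspace $F\subset V$ and general $p_1,\dots,p_u\in X$,
$$\dim(F+\langle\hat p_1,\dots,\hat p_u\rangle)=\min(N+1,\dim F+u). \tag{5}$$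
Note also $n+s\le n+r-1=N-1$.

*(A1).* The set $S$ is finite. For $x_i$ we have $\dim(\hat T_{x_i}X+\hat L_0)=(n+1)+5-1=n+5$, and by (5) adding the $t$ general points gives $\dim(\hat T_{x_i}X+\hat L)=n+5+t=n+s$. So $\dim(\hat T_{x_i}X\cap\hat L)=(n+1)+s-(n+s)=1$. For $p_j$, (4) gives $\dim(\hat T_{p_j}X+\hat L_0)=n+6$. The other $t-1$ points are general with respect to this space, so by (5) $\dim(\hat T_{p_j}X+\hat L)=n+6+(t-1)=n+s$, and again the intersection with $\hat L$ has dimension $1$.

*(A2).* $|S|=s+1$ and $\{x_1,\dots,x_5,p_1,\dots,p_t\}$ is a basis of $\hat L$. In $\hat x_0=\sum_{i=1}^5c_i\hat x_i$ all $c_i\ne0$, because any five of $x_0,\dots,x_5$ are independent. So $\mathrm{Supp}=\{x_1,\dots,x_5\}$.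

*(A3).* Let $E=\sum_{i=0}^5\hat T_{x_i}X$, which contains $\hat L_0$. The space $\sum_i\hat T_{x_i}Y$ contains $\hat L_0+\hat T_{x_0}Y$, of dimension $5+(n_Y+1)-1=\dim\langle Y\rangle$, so it equals $\langle Y\rangle$. With (3),
$$E=\langle Y\rangle\oplus\bigoplus_jF_j\otimes A_j'',\qquad F_j=\langle x_0^{(j)},\dots,x_5^{(j)}\rangle .$$
We claim $\dim F_j\ge3$ for every $j$. Each $\hat x_i$ lies in $F_j\otimes A_j'$, so $\hat L_0\subset F_j\otimes A_j'$ and $5\le\dim F_j\cdot\dim A_j'$. This suffices if $\dim A_j'\le2$. If $\dim A_j'=3$, then $k=2$ and $F_j\subset A_l'$ with $\{j,l\}=\{1,2\}$. Suppose $F_j\ne A_l'$, and choose a two-dimensional $F$ with $F_j\subset F\subset A_l'$. Then $\hat L_0$ is contained in the six-dimensional space $A_j'\otimes F$, so $\mathbb P(\hat L_0)$ is a hyperplane of $\mathbb P(A_j'\otimes F)=\mathbb P^5$. It meets the threefold $\mathbb P(A_j')\times\mathbb P(F)\subset Y$ in dimension at least $2$, contradicting the finiteness of $\mathbb P(\hat L_0)\cap Y$. So $F_j=A_l'$ has dimension $3$.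

Therefore
$$\dim E\ge n_Y+5+3(n-n_Y)=n+5+2(n-n_Y)\ge n+7 .$$
The space $E$ is fixed before the $p_j$ are chosen, so by (5)
$$\dim(\hat L+E)=\dim(E+\langle\hat p_1,\dots,\hat p_t\rangle)\ge\min(N+1,\,n+7+t)=\min(N+1,\,n+s+2)=n+s+2,$$
where the last equality is $s\le r-1=N-n-1$.

Proposition A applies with $\dim C=c+1\ge s$. $\square$

*Examples.* For $X=\mathbb P^1\times\mathbb P^1\times\mathbb P^2$ we have $N=11$, $n=4$, $r=7$. For $X=(\mathbb P^1)^4$, $N=15$, $n=4$, $r=11$. For $X=\mathbb P^4\times\mathbb P^4$, $N=24$, $n=8$, $r=16$. So $\sigma_5(\mathbb P^1\times\mathbb P^1\times\mathbb P^2\times\mathbb P^c)$ and $\sigma_5((\mathbb P^1)^4\times\mathbb P^c)$ for $c\ge4$, and $\sigma_5(\mathbb P^4\times\mathbb P^4\times\mathbb P^4)$, are not aCM.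

## When every $(s-1)$-plane is spanned by points of $X$: the proof of Theorem 3

For $s\ge r+1$ general $(s-1)$-planes are themselves spanned by points of $X$. Then $Z$ is the whole Grassmannian and the secant variety becomes determinantal.

*Proof of (a).* Put $V=\bigotimes A_i$ and $\mathbb P^c=\mathbb P(C)$. We claim that for $s\ge r+1$
$$\hat\sigma=\{T\in\mathrm{Hom}(C^*,V):\operatorname{rank}T\le s\}. \tag{6}$$
The inclusion "$\subset$" is clear.

**Step 1: the extreme cases.** If $r=0$, then $X=\mathbb P(V)$, and a map of rank at most $s$ is a sum of $s$ terms $y_i\otimes c_i$ with $y_i\in V=\hat X$. If $s\ge N+1$, choose a basis of $V$ consisting of vectors $y_i\in\hat X$; every $T$ is a sum of $N+1\le s$ terms $y_i\otimes c_i$, so $\hat\sigma=V\otimes C$.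

**Step 2: a general $s$-dimensional $\hat L$ is spanned by points of $X$.** Now let $r\ge1$ and $r+1\le s\le N$. By (GP) with $\kappa=r$, a general $r$-plane $\Lambda\subset\mathbb P(V)$ is spanned by points of $X$. Consider the pairs $\Lambda\subset L$ with $\dim\Lambda=r$, $\dim L=s-1\ge r$. They form an irreducible flag variety that maps onto the variety of all $\Lambda$ and onto that of all $L$. So for general $L$ there is a dense open set of $r$-planes $\Lambda\subset L$ that are spanned by points of $X$. The $r$-planes contained in a fixed hyperplane of $L$ form a proper closed subset of those contained in $L$, so this dense open set of $\Lambda$'s lies in no hyperplane of $L$. Hence $X\cap L$ spans $L$, and $s$ of its points form a basis of $\hat L$.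

**Step 3: a dense set of maps.** Consider the pairs $(T,\hat L)$ with $\operatorname{im}T\subset\hat L$ and $\dim\hat L=s$. They form a vector bundle over $Gr(s,V)$ and map onto $\{\operatorname{rank}T\le s\}$. The pairs with $\hat L$ as in Step 2 are dense in it, so their images are dense in $\{\operatorname{rank}T\le s\}$. For such a pair, $T=\sum_{i=1}^sy_i\otimes c_i$ with $y_i\in\hat X$ a basis of $\hat L$, so $T\in\hat\sigma$. As $\hat\sigma$ is closed, (6) follows.

So $\hat\sigma$ is a generic determinantal variety, or the full space, and it is CM by Hochster–Eagon (1971). $\square$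

*Proof of (b).* For $X=\mathbb P^b$ the secant varieties are determinantal. Let $X=\mathbb P^1\times\mathbb P^b$. If $c=0$, the product is $\mathbb P^1\times\mathbb P^b$, again a determinantal case, so let $c\ge1$. Here $N=2b+1$, $n=b+1$ and $r=b$. So $s\ge b+1$ is covered by (a). By symmetry $s\ge c+1$ is covered by (a) applied to $\mathbb P^1\times\mathbb P^c$, with $\mathbb P^b$ as the last factor.

Let $s\le\min(b,c)$. First, every tensor in $\mathbb C^2\otimes\mathbb C^s\otimes\mathbb C^s$ lies in the cone $\hat\sigma_s$ of its Segre variety. For $s=1$ this is obvious. For $s\ge2$ apply (6) to $\mathbb P^1\times\mathbb P^{s-1}$, whose codimension is $s-1$: a map $(\mathbb C^s)^*\to\mathbb C^2\otimes\mathbb C^s$ has rank at most $s$.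

Now we claim that $\hat\sigma_s(\mathbb P^1\times\mathbb P^b\times\mathbb P^c)$ is the set of tensors in $\mathbb C^2\otimes\mathbb C^{b+1}\otimes\mathbb C^{c+1}$ whose second and third flattenings have rank at most $s$. (The second flattening views the tensor as a matrix in $\mathbb C^{b+1}\otimes(\mathbb C^2\otimes\mathbb C^{c+1})$, and the third is defined in the same way.) A sum of $s$ rank-one tensors has flattenings of rank at most $s$, and this is a closed condition, so "$\subset$" holds. Conversely, if both flattenings of $T$ have rank at most $s$, there are $s$-dimensional subspaces $B_1\subset\mathbb C^{b+1}$ and $C_1\subset\mathbb C^{c+1}$ with $T\in\mathbb C^2\otimes B_1\otimes C_1$, and by the previous paragraph $T\in\hat\sigma_s$. So the secant variety is a subspace variety (a set of tensors defined by bounds on the ranks of flattenings). That subspace varieties are aCM is one of the known cases recalled with the conjecture. $\square$
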